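# Union and composition: a finite algebra of relations that needs an infinite base

## 1. Two infinite rails, each with a spare point

The talk turns on ten explicit binary relations on one countable set, so we begin by drawing them.

Take two "rails" and two end points. The left rail is $X=\{x_0,x_1,x_2,\dots\}$ and the right rail is $W=\{w_0,w_1,w_2,\dots\}$. Each rail gets one spare point: $\hat X=X\cup\{\xi\}$ and $\hat W=W\cup\{\eta\}$. Finally there are a source $s$ and a target $t$. Put
$$M=\{s,t\}\cup\hat X\cup\hat W\qquad\text{(a disjoint union)}.$$
Think of a pair $(y,y')$ in a relation $g$ as an arrow $y\to y'$ labeled $g$. The ten relations are as follows.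

* From $s$ to the left rail: $k=\{(s,x_0)\}$, $u=\{s\}\times X$, $u'=\{(s,\xi)\}$.
* Along the left rail: $a=\{(x_i,x_{i+1}):i\in\mathbb N\}\cup(\hat X\times\{\xi\})\cup(\{\xi\}\times\hat X)$.
* From left to right: $c=\{(x_i,w_j):j<i\}$ and $z=(X\times\{\eta\})\cup(\{\xi\}\times\hat W)$. Note that $z=(\hat X\times\hat W)\setminus(X\times W)$.
* Along the right rail: $b=\{(w_{i+1},w_i):i\in\mathbb N\}\cup(\hat W\times\{\eta\})\cup(\{\eta\}\times\hat W)$.
* From the right rail to $t$: $l=\{(w_0,t)\}$, $v=W\times\{t\}$, $v'=\{(\eta,t)\}$.

For calculations it is best to keep the lists of successors on the board.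

| from | under $a$ | under $c$ | under $z$ |
|---|---|---|---|
| $x_i$ | $x_{i+1},\ \xi$ | $w_0,\dots,w_{i-1}$ | $\eta$ |
| $\xi$ | all of $\hat X$ | none | all of $\hat W$ |

| from | under $b$ |
|---|---|
| $w_0$ | $\eta$ |
| $w_{i+1}$ | $w_i,\ \eta$ |
| $\eta$ | all of $\hat W$ |

So $a$ moves up the left rail, $b$ moves down the right rail, and $c$ joins $x_i$ to everything strictly below level $i$ on the right. The spare points $\xi,\eta$ are reachable from their whole rail in one step, and reach their whole rail in one step.

Let $\mathcal A$ be the closure of these ten relations under union $\cup$ and relational composition $\circ$. **What it is for:** we shall prove that $\mathcal A$ is finite, and that nevertheless it cannot be reproduced, as an algebra with union and composition, by relations on any finite set. The rails can neither be cut off nor be bent into a loop.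

## 2. Representing $+$ and $;$ by union and composition

Composition is read from left to right: for $R,Q\subseteq Y\times Y$,
$$R\circ Q=\{(x,y):\exists m\ \big((x,m)\in R\text{ and }(m,y)\in Q\big)\}.$$

**Definition (representation).** Let $\mathcal B=(B,+,;)$ be an algebra with two binary operations. A *representation* of $\mathcal B$ on the base $Y$ is an isomorphism from $\mathcal B$ onto an algebra $(S,\cup,\circ)$, where $S\subseteq\wp(Y\times Y)$ is closed under $\cup$ and $\circ$. It is *finite* if $Y$ is finite. The class of algebras that have a representation is $R(+,;)$.

In other words, a representation is an injective map $h:B\to\wp(Y\times Y)$ with $h(x+y)=h(x)\cup h(y)$ and $h(x;y)=h(x)\circ h(y)$. We write $gh$ for $g;h$ and for $g\circ h$, and $g\le h$ for $g+h=h$. Since $\le$ is defined from $+$, and $h$ is injective, $x\le y$ holds exactly when $h(x)\subseteq h(y)$. In a representable algebra $;$ is associative and distributes over $+$ on both sides, because $\circ$ does so over $\cup$; in particular $;$ is monotone in each argument.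

The question, taken from https://discovery.ucl.ac.uk/id/eprint/10183636/1/Semrl_thesis.pdf (University College London), is this. *If an algebra in $R(+,;)$ has finitely many elements, does it have a representation on a finite base?* The context given with it is that $R(+,;)$ is known not to be finitely axiomatizable. A positive answer would be called the *finite representation property for finite algebras*.

**The smallest cases by hand.** The one-element algebra is represented by $\{\emptyset\}$ on any base. Let $\mathcal B=\{e,f\}$ be a representable algebra with two elements. Its order is a chain, say $e<f$. Monotonicity gives $ee\le ef\le ff$ and $ee\le fe\le ff$. If $ee=f$, all products are $f$. If $ff=e$, all products are $e$. Otherwise $ee=e$, $ff=f$, and each of $ef,fe$ is free. That makes six possible tables. Each of them is realized on the base $\{p,q\}$: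

* all products $e$: $e=\emptyset$, $f=\{(p,q)\}$;
* all products $f$: $e=\{p,q\}^2\setminus\{(p,p)\}$, $f=\{p,q\}^2$. Here $e\circ e=f$, because $p\to q\to p$, $p\to q\to q$, $q\to q\to p$ and $q\to q\to q$ use only arrows of $e$; the other products contain $e\circ e$;
* $ef=fe=e$: $e=\emptyset$, $f=\{(p,p)\}$;
* $ef=fe=f$: $e=\{(p,p),(q,q)\}$, $f=\{p,q\}^2$;
* $ef=e$, $fe=f$: $e=\{p\}\times\{p,q\}$, $f=\{p,q\}^2$. Here $e\circ f=\{p\}\times\{p,q\}=e$ and $f\circ e=\{p,q\}^2=f$, since every point has an $f$-arrow to $p$;
* $ef=f$, $fe=e$: the converses of the previous two relations.

So no two-element algebra is a counterexample; all of them have representations on two points.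

## 3. The closure $\mathcal A$ is finite

We return to the ten relations. By definition $\mathcal A$ consists of binary relations on $M$ and is closed under $\cup$ and $\circ$, so $\mathcal A\in R(+,;)$.

**Lemma 1.** $\mathcal A$ is finite.

*Proof.* **Step 1: reduce to products.** Since $\circ$ distributes over $\cup$, the elements of $\mathcal A$ are exactly the finite nonempty unions of products $g_1g_2\cdots g_n$ $(n\ge1)$ of generators. If there are only finitely many products (as relations), there are only finitely many unions of them.

**Step 2: sort the products.** The generators go between the blocks $\{s\},\hat X,\hat W,\{t\}$ of $M$: $k,u,u'$ from $\{s\}$ to $\hat X$; $a$ from $\hat X$ to $\hat X$; $c,z$ from $\hat X$ to $\hat W$; $b$ from $\hat W$ to $\hat W$; and $l,v,v'$ from $\hat W$ to $\{t\}$. If two neighboring letters do not match, the product is $\emptyset$. Otherwise the product is a contiguous piece of a word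
$$L\,a^i\,m\,b^j\,R,\qquad L\in\{k,u,u'\},\quad m\in\{c,z\},\quad R\in\{l,v,v'\},\quad i,j\ge0.$$

**Step 3: bound the exponents.** From any point of $\hat X$ there is an $a$-arrow to $\xi$, and from $\xi$ an $a$-arrow to every point of $\hat X$. Hence $a^2=\hat X\times\hat X$. Then $a^3=a\circ(\hat X\times\hat X)=\hat X\times\hat X=a^2$, because every point of $\hat X$ has an $a$-successor. So $a^i=a^2$ for all $i\ge2$. In the same way, through $\eta$, $b^2=\hat W\times\hat W=b^3$, so $b^j=b^2$ for $j\ge2$. Thus we may take $i,j\le2$. Each of $L,m,R$ is either absent or one of finitely many letters, so there are at most $4\cdot3\cdot3\cdot3\cdot4$ words to consider, plus the value $\emptyset$. $\square$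

This is what the spare points do. Without $\xi$, the relation $\{(x_i,x_{i+1}):i\in\mathbb N\}$ would have infinitely many different powers $\{(x_i,x_{i+n}):i\in\mathbb N\}$.

## 4. Ten inequalities that hold in $\mathcal A$, and one that fails

We now record the relations that any representation of $\mathcal A$ must copy. Put
$$0:=kcl\in\mathcal A .$$

**Lemma 2.** In $\mathcal A$ the following hold:
$$k\le u,\qquad l\le v, \tag{1}$$
$$ua\le u+u',\qquad bv\le v+v', \tag{2}$$
$$c\le acb\le c+z, \tag{3}$$
$$cb\le c+z, \tag{4}$$
$$kcl\le0,\qquad uzv\le0,\qquad u'cv\le0,\qquad uacv'\le0, \tag{5}$$
and
$$kacl\not\le0. \tag{6}$$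

*Proof.* (1) is clear.

(2) From $s$ by $u$ to any $x_i$, then by $a$ to $x_{i+1}$ or $\xi$. So $ua=\{s\}\times(\hat X\setminus\{x_0\})\subseteq u\cup u'$. Next, $bv$ relates $y$ to $t$ exactly when $y$ has a $b$-successor in $W$. This is true for $w_{i+1}$ (successor $w_i$) and for $\eta$, and false for $w_0$. So $bv=(\hat W\setminus\{w_0\})\times\{t\}\subseteq v\cup v'$.

(3) First compute $ac$. From $x_i$ we go by $a$ to $x_{i+1}$, and from there by $c$ to $w_j$ with $j\le i$; the other $a$-successor $\xi$ has no $c$-successor. From $\xi$ we go by $a$ to every $x_m$, hence by $ac$ to every $w_j$. So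
$$ac=\{(x_i,w_j):j\le i\}\cup(\{\xi\}\times W). \tag{7}$$
Now apply $b$. From $x_i$: from $w_j$ with $j\le i$ we reach $\eta$, and $w_{j-1}$ if $j\ge1$. So from $x_i$ we reach by $acb$ exactly $\eta$ and the $w_j$ with $j\le i-1$. From $\xi$: from all of $W$ we reach all of $\hat W$. Hence
$$acb=\{(x_i,w_j):j\le i-1\}\cup(X\times\{\eta\})\cup(\{\xi\}\times\hat W)=c\cup z .$$

(4) From $x_i$ by $c$ to $w_j$, $j<i$, then by $b$ to $\eta$, and to $w_{j-1}$ if $j\ge1$. So $cb=\{(x_i,w_j):j<i-1\}\cup\{(x_i,\eta):i\ge1\}\subseteq c\cup z$.

(5) All four products are $\emptyset$. The point $x_0$ has no $c$-successor, so $0=kcl=\emptyset$. We have $uz=\{(s,\eta)\}$, and $v$ has no arrow from $\eta$, so $uzv=\emptyset$. The point $\xi$ has no $c$-successor, so $u'cv=\emptyset$. By (7), $u(ac)=\{s\}\times W$, and $v'$ has only an arrow from $\eta$, so $uacv'=\emptyset$.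

(6) The path $s\to x_0\to x_1\to w_0\to t$ along $k,a,c,l$ shows $kacl=\{(s,t)\}\ne\emptyset$. $\square$

## 5. Cutting, folding, and the regular representation

Before the proof, let us try to represent $\mathcal A$ on a finite base. Each of the three attempts below breaks at a precise place.

**Cutting the rails.** Fix $N\ge1$, keep only $s,t,\xi,\eta$ and $x_i,w_i$ for $i\le N$, and restrict the ten relations. Then $(x_N,w_0)$ is in the restricted $c$. But $x_N$ has lost its $a$-arrow to $x_{N+1}$; its only $a$-successor is $\xi$, which has no $c$-successor. So $(x_N,w_0)$ is not in the composition of the restricted $a,c,b$, and the inequality $c\le acb$ of (3) fails.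

**Folding the rails.** Fix $N\ge1$ and identify all $x_i$ with $i\ge N$ to one point $\bar x$, and all $w_i$ with $i\ge N$ to one point $\bar w$, and take images of the relations. Now $x_{N+1}\to w_N$ under $c$ gives $(\bar x,\bar w)\in c$. Hence $x_{N-1}\to\bar x\to\bar w\to w_{N-1}$ along $a,c,b$, so $(x_{N-1},w_{N-1})\in acb$. This pair is not in the image of $c$: $x_{N-1}$ and $w_{N-1}$ have no preimages but themselves, and $N-1\not<N-1$. Nor is it in the image of $z$, whose pairs all involve $\xi$ or $\eta$. So the inequality $acb\le c+z$ of (3) fails.

The second failure teaches more than the first. A wrong $c$-arrow on level $N$ of the folded rails produces, through $acb\le c+z$, a wrong arrow one level lower. If a wrong arrow could never be in $z$, it would move down as a $c$-arrow to level $0$, where it contradicts $kcl\le0$.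

**The regular representation.** For a finite representable algebra $\mathcal B$ one would also try the base $B\cup\{*\}$ and
$$h(x)=\{(p,q)\in B\times B:q\le p;x\}\cup\{(*,q):q\in B,\ q\le x\}.$$
This is injective, since $x$ is the largest $q$ with $(*,q)\in h(x)$. It respects composition: if $q\le(p;x);y$, use the intermediate point $m=p;x$; conversely $m\le p;x$ and $q\le m;y$ give $q\le p;x;y$ by monotonicity; from $*$ use $m=x$. It is also monotone. It breaks at the join: from $q\le x+y$ we cannot conclude $q\le x$ or $q\le y$. In $\mathcal A$, the element $q=ua$ satisfies $q\le u+u'$ by (2), but $ua\not\le u$, as $(s,\xi)\in ua$, and $ua\not\le u'$, as $(s,x_1)\in ua$. So $(*,ua)\in h(u+u')\setminus(h(u)\cup h(u'))$.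

The obvious repair is to use only points $q$ for which $q\le x+y$ does force $q\le x$ or $q\le y$. In Section 9 this repair works when the join is that of a distributive lattice. In $\mathcal A$ it is not. The nonempty products contained in $\{s\}\times\hat X$ have the form $La^i$, and as sets of end points they are
$$k:\{x_0\},\quad u:X,\quad u':\{\xi\},\quad ka:\{x_1,\xi\},\quad ua:\hat X\setminus\{x_0\},\quad u'a,\,La^2:\hat X.$$
None of them is contained in $X\setminus\{x_0\}$, so the only element of $\mathcal A$ below both $ua$ and $u$ is $\emptyset$. Thus, for the meet $\wedge$ in the finite ordered set $\mathcal A$, we get $(ua\wedge u)+(ua\wedge u')=\emptyset+u'=u'$, while $ua\wedge(u+u')=ua\ne u'$.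

## 6. A quasi-identity that forces an endless ladder

**Definition (quasi-identity).** A *quasi-identity* is an implication from a finite conjunction of equations to one equation, with all variables universally quantified. An inequality $g\le h$ counts as the equation $g+h=h$. For example, $x;y=x';y\Rightarrow x=x'$ is a quasi-identity. It fails for relations on a nonempty set: take $y=\emptyset$ and $x\ne x'$.

We read Lemma 2 as the failure of one quasi-identity. Its eleven letters, including $0$, are variables:
$$
(Q)\qquad\left.\begin{array}{l}k\le u,\ \ l\le v,\ \ ua\le u+u',\ \ bv\le v+v',\\ c\le acb\le c+z,\ \ cb\le c+z,\\ kcl\le 0,\ \ uzv\le0,\ \ u'cv\le0,\ \ uacv'\le0\end{array}\right\}\Longrightarrow\ kacl\le 0 .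
$$

Here is the mechanism that finishes the thought of Section 5. The signature has no complement and no intersection, so we cannot directly say "this pair is not in $z$". But suppose one pair $(p,r)$ lies outside $0$. Whenever a product is $\le0$, no path from $p$ to $r$ can follow it. So if $p$ reaches a point $y$ by $u$, and a point $y'$ reaches $r$ by $v$, then $uzv\le0$ forbids $(y,y')\in z$. Every alternative "$c$ or $z$" between such points then has to be resolved as $c$. The other alternatives, "$u$ or $u'$" and "$v$ or $v'$", are resolved the same way, so the construction never leaves the region controlled by $u$ and $v$.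

**Theorem 3.** $(Q)$ holds for all binary relations on a finite set (with $+=\cup$, $;=\circ$), and $(Q)$ fails in the finite algebra $\mathcal A\in R(+,;)$. Consequently $\mathcal A$ has no finite representation.

*Proof.* **Step 1: from $(Q)$ to representations.** By (1)–(6), $(Q)$ fails in $\mathcal A$, and $\mathcal A$ is finite by Lemma 1. Let $h$ be a representation of $\mathcal A$ on a base $Y$. Since $h$ preserves and reflects $\le$, the relations $h(k),h(u),\dots,h(0)$ on $Y$ satisfy the premises of $(Q)$ and violate its conclusion. If $Y$ were finite, this would contradict the first claim. So it remains to prove: *if relations on a set $Y$, denoted by the eleven letters, satisfy the premises of $(Q)$, and there is a pair $(p,r)\in kacl$ with $(p,r)\notin0$, then $Y$ is infinite.* Fix such relations and such $p,r$.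

**Step 2: climbing the ladder.** The purpose of this step is to build points $p_m,q_m\in Y$ for all $m\in\mathbb N$ with
$$(p,p_m)\in u,\qquad (p_m,q_m)\in ac,\qquad (q_m,r)\in v, \tag{8}$$
$$(p_m,p_{m+1})\in a,\qquad (p_{m+1},q_m)\in c,\qquad (q_{m+1},q_m)\in b, \tag{9}$$
and in addition
$$(p,p_0)\in k,\qquad (q_0,r)\in l. \tag{10}$$

*Start.* As $(p,r)\in k(ac)l$, there are $p_0,q_0$ with $(p,p_0)\in k$, $(p_0,q_0)\in ac$ and $(q_0,r)\in l$. This is (10), and $k\subseteq u$, $l\subseteq v$ give (8) for $m=0$.

*The next point on the left.* Suppose (8) holds for $m$. Since $(p_m,q_m)\in ac$, there is $p_{m+1}$ with $(p_m,p_{m+1})\in a$ and $(p_{m+1},q_m)\in c$. Then $(p,p_{m+1})\in ua\subseteq u\cup u'$. If $(p,p_{m+1})\in u'$, then the path $p\to p_{m+1}\to q_m\to r$ along $u',c,v$ gives $(p,r)\in u'cv\subseteq0$, which is false. So $(p,p_{m+1})\in u$.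

*The next point on the right.* Since $(p_{m+1},q_m)\in c\subseteq(ac)b$, there is $q_{m+1}$ with $(p_{m+1},q_{m+1})\in ac$ and $(q_{m+1},q_m)\in b$. Then $(q_{m+1},r)\in bv\subseteq v\cup v'$. If $(q_{m+1},r)\in v'$, then the path $p\to p_{m+1}\to q_{m+1}\to r$ along $u,ac,v'$ gives $(p,r)\in uacv'\subseteq0$, which is false. So $(q_{m+1},r)\in v$.

Thus (9) holds for $m$ and (8) holds for $m+1$, and the recursion continues.

**Step 3: $z$ never occurs on the ladder.** We claim
$$(p_i,q_j)\notin z\qquad\text{for all }i,j. \tag{11}$$
Otherwise (8) gives $(p,r)\in uzv\subseteq0$, which is false.

**Step 4: there is no $c$-arrow across a level.** This is the descent suggested by folding. We claim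
$$(p_m,q_m)\notin c\qquad\text{for all }m. \tag{12}$$
Use induction on $m$. If $(p_0,q_0)\in c$, then (10) gives $(p,r)\in kcl\subseteq0$, which is false. Assume (12) for $m$, and suppose $(p_{m+1},q_{m+1})\in c$. By (9), the path $p_m\to p_{m+1}\to q_{m+1}\to q_m$ follows $a,c,b$, so $(p_m,q_m)\in acb\subseteq c\cup z$. By (11) it is not in $z$, so $(p_m,q_m)\in c$, against the induction hypothesis.

**Step 5: there are $c$-arrows to all lower levels.** We claim
$$(p_j,q_i)\in c\qquad\text{whenever }i<j. \tag{13}$$
Fix $j\ge1$ and go down in $i$. For $i=j-1$ this is part of (9). If $(p_j,q_i)\in c$ and $i\ge1$, then $(q_i,q_{i-1})\in b$ by (9), so $(p_j,q_{i-1})\in cb\subseteq c\cup z$, and by (11) $(p_j,q_{i-1})\in c$.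

**Step 6: the left rail never repeats.** Suppose $p_i=p_j$ with $i<j$. By (13), $(p_i,q_i)=(p_j,q_i)\in c$, contradicting (12). So $p_0,p_1,p_2,\dots$ are pairwise distinct and $Y$ is infinite. $\blacksquare$

Thus the answer to the question is **no**: $\mathcal A$ is a finite algebra in $R(+,;)$ all of whose representations have an infinite base, and $(+,;)$ does not have the finite representation property for finite algebras.

It is instructive to run Step 2 in $M$ itself with $p=s$, $r=t$. Then $p_0=x_0$ and $q_0=w_0$ are forced by $k$ and $l$. The only $a$-successor of $x_m$ with a $c$-arrow to $w_m$ is $x_{m+1}$. The only points with a $b$-arrow to $w_m$ are $w_{m+1}$ and $\eta$, and $(x_{m+1},\eta)\notin ac$ by (7). So the ladder is $p_m=x_m$, $q_m=w_m$, and the theorem says that every representation contains a non-repeating copy of the left rail.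

## 7. The quasivariety generated by finite bases

We strengthen "no finite representation" to "not obtainable from finite bases by the usual constructions".

**Definition (quasivariety).** The quasivariety generated by a class $\mathsf K$ is the smallest class that contains $\mathsf K$ and is closed under isomorphic copies, subalgebras, products and ultraproducts. By a classical theorem of universal algebra, it is also the class of all algebras that satisfy every quasi-identity valid in $\mathsf K$. For example, let $\mathsf K$ consist of one algebra $(S,\cup,\circ)$ of relations on a finite base $Y$; then the square of this algebra is in the generated quasivariety.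

**Corollary 4.** $\mathcal A$ is not in the quasivariety generated by all $(\cup,\circ)$-algebras of relations on finite bases. That quasivariety is strictly smaller than $R(+,;)$, and a finite algebra witnesses this.

*Proof.* **Step 1: $(Q)$ survives the four constructions.** It is clear that isomorphic copies and subalgebras satisfy a quasi-identity if the given algebra does. In a product, if the premises hold for some elements, they hold in every coordinate; hence so does the conclusion. In an ultraproduct, each of the finitely many premises holds on a set of coordinates in the ultrafilter; on the intersection, which is in the ultrafilter, the conclusion holds. By Theorem 3, $(Q)$ holds in all algebras of relations on finite bases, hence in the quasivariety they generate. It fails in $\mathcal A$.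

**Step 2: the quasivariety lies inside $R(+,;)$.** We check that $R(+,;)$ is closed under the four constructions. Isomorphic copies and subalgebras are clear. Let $h_i$ be a representation of $\mathcal B_i$ on $Y_i$ for $i\in I$. For the product, make the $Y_i$ disjoint and map $f=(f_i)_{i\in I}$ to $\bigcup_i h_i(f_i)$ on $\bigcup_iY_i$. No arrows join different $Y_i$, so union and composition are computed in each $Y_i$ separately, and the map is injective.

For an ultraproduct by an ultrafilter $U$ on $I$, we may take all $Y_i$ nonempty, since an algebra represented on the empty base has one element and is represented by $\emptyset$ on a one-point base. On the base $\prod_iY_i/U$ put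
$$h([f])=\{([x],[y]):\{i:(x_i,y_i)\in h_i(f_i)\}\in U\}.$$
This is well defined, because changing $x,y,f$ off a set in $U$ does not affect membership of the index set in $U$. *Join:* the index set for $f+g$ is the union of those for $f$ and for $g$, and a union of two sets is in $U$ iff one of them is. *Composition:* if the index set of $(x_i,y_i)\in h_i(f_i)\circ h_i(g_i)$ is in $U$, choose an intermediate point $m_i$ for these $i$, and $m_i\in Y_i$ arbitrary for the others; then $([x],[m])\in h([f])$ and $([m],[y])\in h([g])$. Conversely, if $([x],[m])\in h([f])$ and $([m],[y])\in h([g])$, intersect the two index sets. *Injectivity:* if $[f]\ne[g]$, then $\{i:f_i\ne g_i\}\in U$. This set splits into the indices with $h_i(f_i)\not\subseteq h_i(g_i)$ and the remaining ones, where $h_i(g_i)\not\subseteq h_i(f_i)$; one part is in $U$. Choosing on that part a pair in the difference, and arbitrary points elsewhere, gives a pair that is in exactly one of $h([f]),h([g])$.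

So the quasivariety is contained in $R(+,;)$, which contains $\mathcal A$, and by Step 1 the containment is strict. $\blacksquare$

## 8. Adding converse, star and constants: words collapse to rectangles

For a signature $\tau$ containing $+,;$ and possibly further operations on relations, $R(\tau)$ is the class of algebras isomorphic to a set of binary relations on some base closed under the operations of $\tau$ with their intended meaning. The operations considered here are converse $g^{\smile}=\{(y,x):(x,y)\in g\}$; reflexive-transitive closure $g^*=\bigcup_{n\ge0}g^n$ with $g^0$ the identity; $0=\emptyset$; $1$, the universal relation on the base; and $1'$, the identity relation. For example, on $\{p,q\}$ with $g=\{(p,q)\}$ we have $g^{\smile}=\{(q,p)\}$ and $g^*=\{(p,p),(q,q),(p,q)\}$.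

**Theorem 5.** Let $\{+,;\}\subseteq\tau\subseteq\{+,;,\smile,{}^*,0,1,1'\}$. Then there is a finite algebra in $R(\tau)$ whose $(+,;)$-reduct has no finite representation. So the finite representation property for finite algebras fails for $\tau$; for example, it fails for finite relational Kleene algebras, with or without converse.

*Proof.* The plan is to close the same ten relations under all the extra operations. The only thing to prove is that the closure is still finite.

**Step 1: the candidate.** Let $S$ be the set of all finite unions (including $\emptyset$) of values of words, including the empty word with value $\mathrm{Id}_M$, in the ten generators, their converses, and $M\times M$. Then $S$ contains $\emptyset$, $\mathrm{Id}_M$, $M\times M$ and all of $\mathcal A$. It is closed under $\cup$; under $\circ$, by distributivity; and under converse, since the converse of a word is the reversed word of converse letters.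

*Suppose $S$ is finite.* For $g\in S$ the partial unions $\bigcup_{n\le N}g^n\in S$ increase with $N$, so they become constant, with value $g^*\in S$. Hence $S$ is closed under all operations of $\tau$, and is a finite algebra in $R(\tau)$. Its $(+,;)$-reduct contains $\mathcal A$ as a subalgebra, so a finite representation of the reduct would restrict to one of $\mathcal A$, contradicting Theorem 3. It remains to show that $S$ is finite, and for this it suffices that the words have finitely many values.

**Step 2: split $z$.** Call a relation of the form $P\times Q$ a *rectangle*. Thus $u=\{s\}\times X$ is a rectangle, while $\mathrm{Id}_M$ is not. The relation $z$ is not a rectangle, but $z=z_1\cup z_2$ with the rectangles $z_1=X\times\{\eta\}$ and $z_2=\{\xi\}\times\hat W$. By distributivity, every word is a union of words in which each $z$ is replaced by $z_1$ or $z_2$, and each $z^{\smile}$ by $z_1^{\smile}$ or $z_2^{\smile}$. If the words in the letters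
$$k,u,u',l,v,v',z_1,z_2,a,b,c,\ \text{their converses, and } M\times M$$
have finitely many values, then so do all unions of such words. From now on, "word" means a word in these letters, and $g^{\pm}$ stands for $g$ or $g^{\smile}$.

**Step 3: a finite set $F$ of words with rectangular value.** Let $F$ consist of

* the one-letter words $k^\pm,u^\pm,u'^\pm,l^\pm,v^\pm,v'^\pm,z_1^\pm,z_2^\pm$ and $M\times M$;
* the words $a^\pm a^\pm$ and $b^\pm b^\pm$ (all choices of signs);
* the words $c\,\omega\,c^{\smile}$ with $\omega$ empty, $b$ or $b^{\smile}$, and the words $c^{\smile}\omega\,c$ with $\omega$ empty, $a$ or $a^{\smile}$.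

We check that each member of $F$ denotes a rectangle. The one-letter words do by inspection. Both $a$ and $a^{\smile}$ contain $(\hat X\times\{\xi\})\cup(\{\xi\}\times\hat X)$, so going through $\xi$ gives $a^\pm a^\pm=\hat X\times\hat X$; likewise $b^\pm b^\pm=\hat W\times\hat W$.

For $cc^{\smile}$: $(x_i,x_m)$ is in it iff some $j$ satisfies $j<i$ and $j<m$, i.e. iff $i,m\ge1$. So $cc^{\smile}=\{x_i:i\ge1\}\times\{x_m:m\ge1\}$.

For $cbc^{\smile}$: the path goes $x_i\to w_j$ with $j<i$, then by $b$ to a point that has a $c^{\smile}$-arrow, so this point is in $W$ and is $w_{j-1}$ with $j\ge1$, then to $x_m$ with $j-1<m$. So $(x_i,x_m)\in cbc^{\smile}$ iff there is $j$ with $1\le j<i$ and $j-1<m$. This forces $i\ge2$ and $m\ge1$; conversely, if $i\ge2$ and $m\ge1$, then $j=1$ works. So it is the rectangle $\{x_i:i\ge2\}\times\{x_m:m\ge1\}$. The word $cb^{\smile}c^{\smile}$ denotes its converse.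

For $c^{\smile}c$, $c^{\smile}ac$ and $c^{\smile}a^{\smile}c$: each is contained in $W\times W$, as all $c$-arrows end in $W$. Given $w_j,w_n$, take $i>\max(j,n)$. Then $w_j\to x_i\to w_n$ along $c^{\smile},c$, and $w_j\to x_i\to x_{i+1}\to w_n$ along $c^{\smile},a,c$. So the first two equal $W\times W$, and the third, the converse of the second, does too.

**Step 4: a word with no factor in $F$ and nonempty value has length at most $3$.** By a factor we mean a contiguous subword. Such a word has no one-letter factor in $F$, so it uses only the letters $a^\pm,b^\pm,c^\pm$. Since its value is nonempty, neighboring letters match in the blocks $\hat X,\hat W$.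

Suppose it contains at least two letters from $\{c,c^{\smile}\}$, and take two consecutive such letters. If the first is $c$, we are then in $\hat W$, so only letters $b^\pm$ can lie between the two; there is at most one of them, since $b^\pm b^\pm\in F$; and the second, which starts in $\hat W$, is $c^{\smile}$. So there is a factor $c\,\omega\,c^{\smile}$ with $\omega$ empty, $b$ or $b^{\smile}$, which is in $F$, a contradiction. If the first is $c^{\smile}$, we are in $\hat X$, at most one letter $a^\pm$ lies between, and the second is $c$; so there is a factor $c^{\smile}\omega c\in F$, again a contradiction.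

So there is at most one letter $c^\pm$. If there is one, the letters on one side of it are all $a^\pm$ and on the other side all $b^\pm$, by matching; since $a^\pm a^\pm,b^\pm b^\pm\in F$, there is at most one letter on each side. The length is at most $3$. If there is no $c^\pm$, the letters are all $a^\pm$ or all $b^\pm$, and the length is at most $1$.

**Step 5: a word $\omega$ with a factor in $F$ and nonempty value is determined by finite data.** Take the shortest prefix of $\omega$ that has a factor in $F$. Such a factor must end where this prefix ends, so the prefix is $\omega_1f$ with $f\in F$, and the shorter prefix $\omega_1$ has no factor in $F$. Likewise the shortest suffix that has a factor in $F$ is $f'\omega_2$ with $f'\in F$, and $\omega_2$ has no factor in $F$. (The factors $f$ and $f'$ may overlap or coincide; this does not matter.) As the value of $\omega$ is nonempty, so are those of $\omega_1$ and $\omega_2$. By Step 4 both have length at most $3$.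

Let $f$ denote $P\times Q$ and $f'$ denote $P'\times Q'$. Writing $\omega=\omega_1f\rho$, the value of $\omega$ is the rectangle
$$\{y:\exists y'\in P,\ (y,y')\in\omega_1\}\times\{y:\exists y'\in Q,\ (y',y)\in\rho\},$$
whose first side depends only on $\omega_1$ and $f$. Writing $\omega=\rho'f'\omega_2$, the value of $\omega$ is a rectangle with second side $\{y:\exists y'\in Q',\ (y',y)\in\omega_2\}$, which depends only on $f'$ and $\omega_2$. A nonempty rectangle determines its two sides. Hence the value of $\omega$ is determined by $(\omega_1,f,f',\omega_2)$, and there are finitely many such tuples.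

By Steps 4 and 5, together with the single value $\emptyset$, the words have finitely many values, so $S$ is finite. $\blacksquare$

## 9. Distributive joins and finite representability

We now complete the repair of the regular representation begun in Section 5. Recall that an element $j$ of a finite lattice, different from the least element, is *join-irreducible* if $j=x+y$ implies $j=x$ or $j=y$. In the lattice of subsets of a finite set these are the one-element sets. "Nonzero" below means different from the least element.

**Theorem 6.**
(a) Let $\mathcal D=(D,+,;)$ be finite, where $+$ is the join of a distributive lattice and $;$ is associative and distributes over $+$ on both sides. If $D$ has $n$ nonzero join-irreducibles, then $\mathcal D$ has a representation on a base of size $n+2$.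
(b) A $(+,;)$-algebra $\mathcal B$ has a finite representation if and only if it embeds into some $\mathcal D$ as in (a).

*Proof of (a).* **Step 1: enough join-prime elements.** Let $\bot$ be the least element of $D$, and let $J$ consist of $\bot$ and the nonzero join-irreducibles, so $|J|=n+1$. We need two facts.

First, every $j\in J$ is *join-prime*: $j\le x+y$ implies $j\le x$ or $j\le y$. This is trivial for $\bot$. For a join-irreducible $j\le x+y$, distributivity gives $j=j\wedge(x+y)=(j\wedge x)+(j\wedge y)$, so $j=j\wedge x$ or $j=j\wedge y$. By induction the same holds for joins of finitely many elements.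

Second, every $x\in D$ is the join of the finite set $\{j\in J:j\le x\}$, which is nonempty since it contains $\bot$. Otherwise take a minimal $x$ for which this fails. Then $x\notin J$, so $x=y+y'$ with $y,y'<x$. By minimality $y$ and $y'$ are joins of elements of $J$ below them, hence so is $x$, a contradiction.

**Step 2: the representation.** Take the base $J\cup\{*\}$ with $*\notin J$, which has $n+2$ points, and put
$$h(x)=\{(j,i)\in J\times J:i\le j;x\}\cup\{(*,i):i\in J,\ i\le x\}. \tag{14}$$

**Step 3: $h$ is injective.** By Step 1, $x=\sum\{i:(*,i)\in h(x)\}$, so $h(x)$ determines $x$.

**Step 4: $h$ respects the join.** By distributivity $j;(x+y)=j;x+j;y$. Since $i$ is join-prime, and since $;$ and $+$ are monotone, $i\le j;(x+y)$ iff $i\le j;x$ or $i\le j;y$. Likewise $i\le x+y$ iff $i\le x$ or $i\le y$. So $h(x+y)=h(x)\cup h(y)$.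

**Step 5: $h$ respects composition.** Consider a starting point, and let $d=j;x$ if it is $j\in J$, and $d=x$ if it is $*$. In both cases the $h(x)$-successors of the starting point are the $m\in J$ with $m\le d$, and by associativity its $h(x;y)$-successors are the $i\in J$ with $i\le d;y$. By Step 1 and distributivity, $d;y=\sum\{m;y:m\in J,\ m\le d\}$, a finite nonempty join. So if $i\in J$ and $i\le d;y$, then primeness gives $m\in J$ with $m\le d$ and $i\le m;y$. Conversely, $m\le d$ and $i\le m;y$ give $i\le d;y$ by monotonicity. Since no pair in (14) ends in $*$, the intermediate points of $h(x)\circ h(y)$ lie in $J$, and we have shown $h(x;y)=h(x)\circ h(y)$.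

*Proof of (b).* If $\mathcal B$ embeds into such a $\mathcal D$, restrict to $\mathcal B$ the representation from (a). Conversely, if $\mathcal B$ is represented on a finite set $Y$, it embeds into $(\wp(Y\times Y),\cup,\circ)$. This is finite, $\cup$ is the join of the distributive lattice of all subsets of $Y\times Y$, and $\circ$ is associative and distributes over $\cup$ on both sides. $\blacksquare$

In particular, every finite $(+,;)$-algebra whose join is that of a distributive lattice, and whose associative composition distributes over $+$, is finitely representable. For the two-element algebras of Section 2, $n=1$, so (14) uses three points, where by hand we used two. In the sense of Theorem 6, non-distributivity of the join is the only obstruction to finite representability. The algebra $\mathcal A$ embeds into the infinite algebra $(\wp(M\times M),\cup,\circ)$, whose join is distributive; but by Theorem 3 and Theorem 6(b) it embeds into no finite algebra of the kind in (a).
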